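\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}

\title{Noncompact Toeplitz operators whose Berezin transform vanishes at the boundary}


\begin{abstract}
We construct a radial symbol $f$ on the unit disk, lying in $L^p$ for every $p<\infty$, such that the Toeplitz operator $T_f$ on the Bergman space is bounded and the Berezin transform $\tilde f$ tends to $0$ at the boundary, while $T_f$ is a compact perturbation of a unitary operator and hence is not compact. The modulus $|f|$ can be made to grow as slowly as one likes at the boundary; it cannot be bounded, because for bounded symbols the vanishing of $\tilde f$ does imply compactness. The idea is that on a logarithmic scale the passages from $f$ to the eigenvalues of $T_f$ and, asymptotically, from these to $\tilde f$ are two successive averagings, which multiply a pure oscillation of frequency $\tau$ by $\Gamma(1-i\tau)$ and $\Gamma(2+i\tau)$,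 respectively. We also show that, for a bounded $T_f$ with radial symbol and $\tilde f\to0$ at the boundary, a failure of slow oscillation of the eigenvalue sequence is the only obstruction to compactness.
\end{abstract}

\section{The question and the answer}

Let $\mathbb D$ be the open unit disk, $dA$ the normalized area measure on $\mathbb D$, and $L^2_a(\mathbb D)$ the Bergman space: the closed subspace of analytic functions in $L^2(\mathbb D,dA)$. For $h\in L^1(\mathbb D)$ put
\[
(Ph)(z)=\int_{\mathbb D}\frac{h(\omega)}{(1-z\bar\omega)^2}\,dA(\omega),\qquad z\in\mathbb D .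
\]
The integral converges because, for fixed $z$, the kernel is bounded in $\omega$; on $L^2(\mathbb D)$ the operator $P$ is the orthogonal projection onto $L_a^2(\mathbb D)$. For $f\in L^1(\mathbb D)$ the \emph{Toeplitz operator} $T_f$ is defined on bounded analytic functions $g$ by $T_fg=P(fg)$. We call $T_f$ bounded if it extends to a bounded operator on $L^2_a(\mathbb D)$. The \emph{Berezin transform} of $f$ is
\[
\tilde f(z)=\int_{\mathbb D} f\circ\psi_z\,dA=\int_{\mathbb D} f(\omega)\,\frac{(1-|z|^2)^2}{|1-\bar z\omega|^4}\,dA(\omega),\qquad \psi_z(\omega)=\frac{z-\omega}{1-\bar z\omega}.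
\]

The Berezin transform tests $T_f$ on the normalized reproducing kernels $k_z(\omega)=(1-|z|^2)(1-\bar z\omega)^{-2}$. Indeed $\langle g,k_z\rangle=(1-|z|^2)g(z)$ for $g\in L^2_a(\mathbb D)$. Hence, if $T_f$ is bounded,
\[
\langle T_fk_z,k_z\rangle=(1-|z|^2)\,P(fk_z)(z)=\int_{\mathbb D}f|k_z|^2\,dA=\tilde f(z).
\]
As $z\to\partial\mathbb D$, the unit vectors $k_z$ tend weakly to $0$, since $\langle g,k_z\rangle\to0$ for polynomials $g$ and these are dense. So if $T_f$ is bounded and compact, then $\|T_fk_z\|\to0$, and therefore $\tilde f(z)\to0$ as $z\to\partial\mathbb D$. The converse is known for $f\ge0$ and for $f\in L^\infty(\mathbb D)$. The following question is posed in \cite{BMO}.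

\begin{quote}
\emph{If $f\in L^1(\mathbb D)$, $T_f$ is bounded on $L_a^2(\mathbb D)$, and $\tilde f(z)\to0$ as $z\to\partial\mathbb D$, must $T_f$ be compact?}
\end{quote}

For general bounded operators the test is not sufficient. The unitary operator $(Rg)(\omega)=g(-\omega)$ is not compact, yet
\[
\langle Rk_z,k_z\rangle=(1-|z|^2)\,(Rk_z)(z)=\Bigl(\frac{1-|z|^2}{1+|z|^2}\Bigr)^2\to0 .
\]
Here $R$ is diagonal in the monomials with eigenvalues $\pm1$ alternating, and the Berezin test averages the alternation away. A Toeplitz operator with radial symbol is also diagonal in the monomials, and for such operators the question is whether the eigenvalues can oscillate fast enough. For a bounded radial symbol they cannot (Remark~\ref{rem:bounded}). Unbounded symbols have more freedom, and the answer to the question is no.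

\begin{theorem}\label{thm:A}
There is a continuous radial function $f$ on $\mathbb D$, lying in $L^p(\mathbb D)$ for all $p<\infty$, such that $T_f$ is bounded, $\tilde f(z)\to0$ as $z\to\partial\mathbb D$, and $T_f$ is not compact. Explicitly, put $s(z)=\log\dfrac1{\log(1/|z|^2)}$ and
\[
\rho(s)=\tfrac2\pi\log\bigl(1+\log(1+s)\bigr)\ \ (s\ge0),\qquad \rho(s)=0\ \ (s\le0),\qquad \varphi(s)=\int_0^s\rho(\sigma)\,d\sigma .
\]
Then one may take
\[
f(z)=\frac{e^{i\varphi(s(z))}}{\Gamma\bigl(1-i\rho(s(z))\bigr)}\quad(z\ne0),\qquad f(0)=1 .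
\]
\end{theorem}

This $f$ satisfies $|f(z)|\le1+\log(1+s(z))$ where $s(z)\ge 0$ (Proposition~\ref{prop:main}), and $s(z)\le\log\frac1{1-|z|^2}$ because $\log(1/x)\ge1-x$ for $0<x<1$. So $|f|$ grows at most like a twice iterated logarithm of $1/(1-|z|)$. One can do better.

\begin{theorem}\label{thm:B}
Let $w:[0,1)\to[1,\infty)$ be any function with $w(r)\to\infty$ as $r\to1^-$. There is a continuous radial $f\in\bigcap_{p<\infty}L^p(\mathbb D)$ with $|f(z)|\le w(|z|)$ on $\mathbb D$ and $\tilde f(z)\to0$ as $z\to\partial\mathbb D$, such that $T_f$ is bounded and is the sum of a unitary and a compact operator. The essential spectrum of $T_f$ is the whole unit circle. Moreover, $T_{\operatorname{Re}f}$ is bounded and self-adjoint with essential spectrum $[-1,1]$, and $\widetilde{\operatorname{Re}f}(z)\to0$ as $z\to\partial\mathbb D$; so $\operatorname{Re} f$ is also a counterexample.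
\end{theorem}

Theorem~\ref{thm:B} is optimal on the growth scale: if $w$ is bounded, no such $f$ exists, by the known converse for $f\in L^\infty(\mathbb D)$ (Axler--Zheng). For radial symbols this converse also follows from the next theorem and Remark~\ref{rem:bounded}.

\begin{theorem}\label{thm:C}
Let $f\in L^1(\mathbb D)$ be radial with $T_f$ bounded and $\tilde f(z)\to0$ as $z\to\partial\mathbb D$, and let $\lambda(m)$, $m\ge1$, be the eigenvalue of $T_f$ on $z^{m-1}$. Then $T_f$ is compact if and only if $\lambda$ is slowly oscillating: for every $\varepsilon>0$ there are $A,\eta>0$ with $|\lambda(m)-\lambda(n)|<\varepsilon$ whenever $m,n>A$ and $|\log m-\log n|<\eta$.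
\end{theorem}

Section~\ref{sec:log} rewrites everything on a logarithmic scale. Section~\ref{sec:one} treats a symbol with a single frequency, for which the formulas are explicit; it shows the mechanism and its price in the size of the symbol. In Section~\ref{sec:construction} the frequency is allowed to grow slowly, which proves Theorem~\ref{thm:A}. Sections~\ref{sec:slow} and~\ref{sec:tauber} prove Theorems~\ref{thm:B} and~\ref{thm:C}.

\section{Radial symbols on the logarithmic scale}\label{sec:log}

A radial symbol is a function of $|z|^2$, and $|z|^2$ is uniformly distributed on $[0,1]$ under $dA$. We use the coordinate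
\[
s(z)=\log\frac1{\log(1/|z|^2)}\quad(z\ne0),\qquad\text{that is,}\qquad |z|^2=\exp(-e^{-s(z)}),
\]
so that $s(z)\to+\infty$ at $\partial\mathbb D$ and $s(z)\to-\infty$ at $0$. The \emph{profile} of a radial $f$ is the function $F$ on $\mathbb R$ with $f(z)=F(s(z))$ for $z\ne0$. Two probability densities on $\mathbb R$ will govern the rest of the paper:
\[
p(y)=e^{y-e^y},\qquad k(v)=e^{2v-e^v}.
\]
With $x=e^y$, respectively $x=e^v$, they are the images of $e^{-x}dx$ and $xe^{-x}dx$ on $(0,\infty)$. Both decay exponentially at $-\infty$ and doubly exponentially at $+\infty$, so they have moments of all orders. Moreover, for real $\tau$,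
\begin{equation}\label{eq:fourier}
\int_{\mathbb R}p(y)e^{-i\tau y}\,dy=\Gamma(1-i\tau),\qquad \int_{\mathbb R}k(v)e^{i\tau v}\,dv=\Gamma(2+i\tau).
\end{equation}

The first lemma says that $T_f$ is diagonal and that its eigenvalues are an average of $F$ against $p$. Recall that the essential spectrum of a bounded operator $T$ is the set of $c\in\mathbb C$ for which $T-c$ is not Fredholm, that is, not invertible modulo compact operators.

\begin{lemma}\label{lem:diag}
Let $f\in L^1(\mathbb D)$ be radial with profile $F$. Then $T_fz^{m-1}=\lambda(m)z^{m-1}$ for $m\ge1$, where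
\begin{equation}\label{eq:lambda}
\lambda(m)=\int_{\mathbb R}p(y)\,F(\log m-y)\,dy .
\end{equation}
The operator $T_f$ is bounded if and only if $\lambda$ is bounded. In that case $T_f$ is diagonal in the orthonormal basis $\sqrt m\,z^{m-1}$, it is compact if and only if $\lambda(m)\to0$, and its essential spectrum is the set of limits of subsequences of $\lambda$. Finally, for every radial measurable $f$ with profile $F$ and every $0<p_0<\infty$,
\begin{equation}\label{eq:Lp}
\int_{\mathbb D}|f|^{p_0}\,dA=\int_{\mathbb R}p(y)\,|F(-y)|^{p_0}\,dy .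
\end{equation}
\end{lemma}

\begin{proof}
For fixed $z$ the series $(1-z\bar\omega)^{-2}=\sum_{j\ge0}(j+1)z^j\bar\omega^j$ converges uniformly in $\omega\in\mathbb D$. Integrating $f(\omega)\omega^{m-1}$ against it, only $j=m-1$ survives the integration over angles, so $T_fz^{m-1}=\lambda(m)z^{m-1}$ with
\begin{equation}\label{eq:moment}
\lambda(m)=m\int_{\mathbb D}f(\omega)|\omega|^{2(m-1)}\,dA(\omega),
\end{equation}
an absolutely convergent integral. Put $|\omega|^2=e^{-x/m}$ with $x>0$. Then $s(\omega)=\log m-\log x$, the measure $dA$ becomes $\frac1me^{-x/m}dx$, and $|\omega|^{2(m-1)}=e^{-x+x/m}$, so the right side is $\int_0^\infty F(\log m-\log x)e^{-x}dx$. With $x=e^y$ this is \eqref{eq:lambda}. The same substitution with $m=1$, applied to $|f|^{p_0}$, gives \eqref{eq:Lp}.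

If $T_f$ is bounded, then so is $\lambda$. Conversely, let $\lambda$ be bounded and let $D$ be the diagonal operator with entries $\lambda(m)$. Then $T_f=D$ on polynomials. Let $g$ be bounded and analytic, and let $g_j$ be the Fej\'er means of its Taylor series: $|g_j|\le\|g\|_\infty$, and $g_j\to g$ both pointwise and in $L_a^2(\mathbb D)$. By dominated convergence $P(fg_j)(z)\to P(fg)(z)$ for each $z$. On the other hand $P(fg_j)=Dg_j\to Dg$ in $L^2_a(\mathbb D)$, hence pointwise. So $T_fg=Dg$, and $T_f$ extends to the bounded operator $D$.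

A diagonal operator is compact if and only if its entries tend to $0$. If $c$ is not the limit of a subsequence of $\lambda$, then $|\lambda(m)-c|$ is bounded below by a positive constant for all but finitely many $m$, and $D-c$ is invertible modulo finite rank operators. If $\lambda(m_j)\to c$ with $m_1<m_2<\cdots$, let $e_j=\sqrt{m_j}\,z^{m_j-1}$, a weakly null sequence of unit vectors. Were $R(D-c)=I+K$ with $R$ bounded and $K$ compact, then applying both sides to $e_j$ would give norms tending to $0$ on the left and to $1$ on the right. So $D-c$ is not Fredholm.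
\end{proof}

The second lemma says that $\tilde f$ is in turn, up to an error tending to $0$, an average of the eigenvalues, now against $k$. It turns a sum into an integral once and for all.

\begin{lemma}\label{lem:berezin}
Let $f\in L^1(\mathbb D)$ be radial with $\lambda$ bounded, and put $\Lambda(x)=\lambda(\lfloor e^x\rfloor)$ for $x\ge0$ and $\Lambda(x)=0$ for $x<0$. Then
\[
\tilde f(z)-\int_{\mathbb R}k(v)\,\Lambda(s(z)+v)\,dv\to0\qquad(z\to\partial\mathbb D).
\]
In particular, if $H$ is a bounded measurable function on $\mathbb R$ with $\Lambda(x)-H(x)\to0$ as $x\to+\infty$, then $\tilde f(z)-\int_{\mathbb R}k(v)H(s(z)+v)\,dv\to0$ as $z\to\partial\mathbb D$.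
\end{lemma}

\begin{proof}
Let $t=|z|^2\in(0,1)$. Expand $|1-\bar z\omega|^{-4}=\bigl|\sum_{j\ge0}(j+1)(\bar z\omega)^j\bigr|^2$ as a double series, uniformly convergent in $\omega$. The off-diagonal terms vanish on integration over angles, and \eqref{eq:moment} gives
\[
\tilde f(z)=(1-t)^2\sum_{m\ge1}m^2t^{m-1}\,\frac{\lambda(m)}m=\sum_{m\ge1}(1-t)^2m\,t^{m-1}\lambda(m).
\]
Write $t=e^{-\delta}$, so $s(z)=\log(1/\delta)$, and let $\beta(y)=ye^{-y}$. Then
\[
\tilde f(z)=\frac{(1-t)^2}{t\,\delta^2}\sum_{m\ge1}\delta\,\beta(m\delta)\,\lambda(m),\qquad \frac{(1-t)^2}{t\,\delta^2}=\Bigl(\frac{2\sinh(\delta/2)}{\delta}\Bigr)^2\to1\quad(\delta\to0).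
\]
On the other hand, put $y=e^v$. Since $e^{s(z)+v}=y/\delta$, the function $\Lambda(s(z)+v)$ equals $\lambda(m)$ for $y\in[m\delta,(m+1)\delta)$, $m\ge1$, and $0$ for $y<\delta$. Hence
\[
\int_{\mathbb R}k(v)\Lambda(s(z)+v)\,dv=\sum_{m\ge1}\lambda(m)\int_{m\delta}^{(m+1)\delta}\beta(y)\,dy .
\]
On an interval of length $\delta$ the function $\beta$ differs from its value at the left endpoint by at most the integral of $|\beta'|$ over the interval. Therefore
\[
\Bigl|\sum_{m\ge1}\lambda(m)\Bigl(\delta\beta(m\delta)-\int_{m\delta}^{(m+1)\delta}\beta\Bigr)\Bigr|\le\delta\,\sup_m|\lambda(m)|\int_0^\infty|1-y|e^{-y}\,dy\to0 .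
\]
The integrals $\int k(v)\Lambda(s(z)+v)\,dv$ are bounded by $\sup|\lambda|$, so the sums $\sum_m\delta\beta(m\delta)\lambda(m)$ are bounded as $\delta\to0$ and the factor tending to $1$ does no harm. This proves the first statement. For the second, $\int k(v)\,(\Lambda-H)(s(z)+v)\,dv\to0$ by dominated convergence.
\end{proof}

\section{One frequency}\label{sec:one}

By \eqref{eq:lambda} and Lemma~\ref{lem:berezin} we face two averagings on the line: $F\mapsto\lambda$ with kernel $p$, then $\lambda\mapsto\tilde f$ with kernel $k$. Averagings of this kind act on pure oscillations by multiplication, so we try $F(s)=e^{i\tau s}$, normalized so that the eigenvalues have modulus $1$.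

\begin{example}\label{ex:one}
Fix $\tau\ge0$ and let $f$ have profile $F(s)=e^{i\tau s}/\Gamma(1-i\tau)$. By \eqref{eq:lambda} and \eqref{eq:fourier},
\[
\lambda(m)=\frac1{\Gamma(1-i\tau)}\int_{\mathbb R}p(y)e^{i\tau(\log m-y)}\,dy=m^{i\tau}
\]
exactly, so $T_f$ is unitary. Since $0\le x-\log\lfloor e^x\rfloor\le1/\lfloor e^x\rfloor$ for $x\ge0$, we have $\Lambda(x)-e^{i\tau x}\to0$ as $x\to+\infty$. Lemma~\ref{lem:berezin} and \eqref{eq:fourier} now give
\[
\tilde f(z)=\Gamma(2+i\tau)\,e^{i\tau s(z)}+o(1)\qquad(z\to\partial\mathbb D).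
\]
Thus $|\tilde f(z)|\to|\Gamma(2+i\tau)|$, a quantity that is small when $\tau$ is large. The price is the size of the symbol: $|f|$ has the constant value $1/|\Gamma(1-i\tau)|$.
\end{example}

The next lemma shows that the price is exponential in $\tau$ and collects what we need about it.

\begin{lemma}\label{lem:gamma}
For $\tau\ge0$ put $a(\tau)=1/\Gamma(1-i\tau)$ and $\kappa(\tau)=|a(\tau)|$. Then $a(0)=1$, and the following hold.
\begin{enumerate}
\item[\textup{(a)}] $\kappa(\tau)=\bigl(\frac{\sinh\pi\tau}{\pi\tau}\bigr)^{1/2}$ for $\tau>0$; the function $\kappa$ is increasing and $\kappa(\tau)\le e^{\pi\tau/2}$.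
\item[\textup{(b)}] $|a'(\tau)|\le C_1\kappa(\tau)^2$ with $C_1=\int_0^\infty|\log x|e^{-x}dx<\infty$.
\item[\textup{(c)}] $|\Gamma(2+i\tau)|=(1+\tau^2)^{1/2}/\kappa(\tau)\to0$ as $\tau\to+\infty$.
\end{enumerate}
\end{lemma}

\begin{proof}
From $\overline{\Gamma(w)}=\Gamma(\bar w)$, $\Gamma(1+w)=w\Gamma(w)$ and the reflection formula $\Gamma(w)\Gamma(1-w)=\pi/\sin\pi w$, for $\tau>0$,
\[
|\Gamma(1-i\tau)|^2=\Gamma(1+i\tau)\Gamma(1-i\tau)=\frac{i\tau\,\pi}{\sin(i\pi\tau)}=\frac{\pi\tau}{\sinh\pi\tau}.
\]
This is the formula in (a). The power series $\frac{\sinh x}x=\sum_n\frac{x^{2n}}{(2n+1)!}$ is increasing on $x\ge0$ and is at most $\cosh x\le e^x$ there, which gives the rest of (a). For (b), $|a'(\tau)|=|\Gamma'(1-i\tau)|\,\kappa(\tau)^2$ and $|\Gamma'(1-i\tau)|=\bigl|\int_0^\infty x^{-i\tau}e^{-x}\log x\,dx\bigr|\le C_1$. For (c), $|\Gamma(2+i\tau)|=|1+i\tau|\,|\Gamma(1+i\tau)|$ and $|\Gamma(1+i\tau)|=|\Gamma(1-i\tau)|=1/\kappa(\tau)$, which decays exponentially by (a).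
\end{proof}

So in Example~\ref{ex:one} we have $|f|=\kappa(\tau)$ and $\lim|\tilde f|=(1+\tau^2)^{1/2}/\kappa(\tau)$. No fixed $\tau$ makes this limit vanish. But the operator sees only the first averaging and the Berezin transform sees both. If the frequency increases to infinity along the logarithmic scale, and the symbol grows to compensate for the first averaging, then the eigenvalues should keep modulus about $1$ and $\tilde f$ should decay. Nothing forces the frequency to increase at a particular rate, which is why $|f|$ can grow slowly.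

\section{A slowly increasing frequency}\label{sec:construction}

Let the profile have phase $\varphi$ with local frequency $\rho=\varphi'$, and amplitude $a(\rho)$:
\begin{equation}\label{eq:F}
F(s)=e^{i\varphi(s)}\,a(\rho(s)),\qquad \varphi(s)=\int_0^s\rho(\sigma)\,d\sigma .
\end{equation}
The difficulty is that the averages now mix different frequencies, with amplitudes that grow. Near a point $L$ we want to replace $F(L-y)$ by the pure oscillation $a(\rho(L))e^{i(\varphi(L)-\rho(L)y)}$. By Lemma~\ref{lem:gamma}(b) this costs at most about (the Lipschitz constant of $\rho$ near $L$) times (the amplitude bound)$^2$. We must keep this product small, and so we prescribe the amplitude bound $q$ first, and choose $\rho$ with $e^{\pi\rho/2}=q$. If $q$ varies no faster than $\log(1+s)$, then the Lipschitz constant is of order $1/L$ and the amplitude bound is of order at most $\log L$, which is more than enough.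

Let $q:\mathbb R\to[1,\infty)$ be nondecreasing with $q=1$ on $(-\infty,0]$ and
\begin{equation}\label{eq:q}
|q(s)-q(s')|\le|\log(1+s)-\log(1+s')|\quad(s,s'\ge0),\qquad q(s)\to\infty\quad(s\to\infty),
\end{equation}
and let
\begin{equation}\label{eq:rho}
\rho(s)=\tfrac2\pi\log q(s).
\end{equation}
Since $q(0)=1$, the Lipschitz condition gives
\begin{equation}\label{eq:qgrowth}
q(s)\le1+\log(1+s)\le1+s\quad(s\ge0),\qquad q(s)\le1+|s|\quad(s\in\mathbb R).
\end{equation}
Also $0\le\rho\le q$, because $\log q\le q$. The function $\rho$ is continuous, nondecreasing, and zero on $(-\infty,0]$; hence $\varphi$ is $C^1$ and zero on $(-\infty,0]$.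

\begin{proposition}\label{prop:main}
Let $q$ be as above, and let $f(z)=F(s(z))$ for $z\ne0$ with $F$ from \eqref{eq:F} and \eqref{eq:rho}, and $f(0)=1$. Then $f$ is continuous, $|f(z)|\le q(s(z))$ for $z\neq 0$, and $f\in L^{p_0}(\mathbb D)$ for all $0<p_0<\infty$. Moreover:
\begin{enumerate}
\item[\textup{(i)}] $\lambda(m)=e^{i\varphi(\log m)}+o(1)$ as $m\to\infty$. Consequently $T_f$ is bounded and $T_f=U+K$ with $U$ unitary and $K$ compact; in particular $T_f$ is not compact.
\item[\textup{(ii)}] $\tilde f(z)\to0$ as $z\to\partial\mathbb D$.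
\item[\textup{(iii)}] The essential spectrum of $T_f$ is the unit circle.
\end{enumerate}
\end{proposition}

\begin{proof}
The function $F$ is continuous and equals $1$ on $(-\infty,0]$, so $f=1$ near the origin and $f$ is continuous. By Lemma~\ref{lem:gamma}(a), $|F|=\kappa(\rho)\le e^{\pi\rho/2}=q$. With \eqref{eq:qgrowth}, the integral in \eqref{eq:Lp} is at most $\int p(y)(1+|y|)^{p_0}dy<\infty$, so $f$ lies in every $L^{p_0}(\mathbb D)$.

\smallskip\noindent\emph{Local linearization.} Let $L>0$. For $s,s'\in[L/2,3L/2]$, since $q\ge1$,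
\[
|\log q(s)-\log q(s')|\le|q(s)-q(s')|\le|\log(1+s)-\log(1+s')|\le\frac{|s-s'|}{1+L/2}.
\]
So $\rho$ has Lipschitz constant $\ell_L=\frac2\pi(1+L/2)^{-1}$ on $[L/2,3L/2]$. For $|y|\le L/2$ it follows that
\begin{equation}\label{eq:lin}
|\rho(L-y)-\rho(L)|\le\ell_L|y|,\qquad|\varphi(L-y)-\varphi(L)+\rho(L)y|\le\tfrac12\ell_Ly^2,
\end{equation}
the second because the left side is $\bigl|\int_L^{L-y}(\rho(\sigma)-\rho(L))\,d\sigma\bigr|$. By \eqref{eq:qgrowth},
\begin{equation}\label{eq:small}
\ell_L\,q(3L/2)^2\le\frac2\pi\cdot\frac{\bigl(1+\log(1+3L/2)\bigr)^2}{1+L/2}\to0\qquad(L\to\infty).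
\end{equation}

\smallskip\noindent\emph{Proof of} (i). Let $L=\log m$, $m\ge2$. Since $a(\rho(L))\int p(y)e^{-i\rho(L)y}dy=1$ by \eqref{eq:fourier}, formula \eqref{eq:lambda} gives
\[
\lambda(m)-e^{i\varphi(L)}=\int_{\mathbb R}p(y)E(y)\,dy,\qquad E(y)=F(L-y)-a(\rho(L))e^{i(\varphi(L)-\rho(L)y)} .
\]
\emph{For $|y|\le L/2$} put $s=L-y\in[L/2,3L/2]$ and write
\[
E(y)=\bigl[e^{i\varphi(s)}-e^{i(\varphi(L)-\rho(L)y)}\bigr]a(\rho(s))+e^{i(\varphi(L)-\rho(L)y)}\bigl[a(\rho(s))-a(\rho(L))\bigr].
\]
By \eqref{eq:lin} and $\kappa(\rho(s))\le q(s)\le q(3L/2)$, the first term is at most $\frac12\ell_Ly^2q(3L/2)$ in modulus. In the second, $\rho(s)$ and $\rho(L)$ lie in $[0,\rho(3L/2)]$, where $|a'|\le C_1\kappa(\rho(3L/2))^2\le C_1q(3L/2)^2$ by Lemma~\ref{lem:gamma}; so the second term is at most $C_1q(3L/2)^2\ell_L|y|$ in modulus. Hence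
\[
|E(y)|\le(1+C_1)\,\ell_L\,q(3L/2)^2\,(|y|+y^2),
\]
and this range contributes at most a constant times $\ell_Lq(3L/2)^2$, which tends to $0$ by \eqref{eq:small}.

\emph{For $|y|>L/2$} we use the size of $F$ only. By \eqref{eq:qgrowth},
\[
|E(y)|\le q(L-y)+q(L)\le2(1+L+|y|)\le2(1+3|y|),
\]
because $L<2|y|$. This range contributes at most $2\int_{|y|>L/2}(1+3|y|)p(y)\,dy\to0$.

So $\lambda(m)=e^{i\varphi(\log m)}+o(1)$. In particular $\lambda$ is bounded, $T_f$ is bounded by Lemma~\ref{lem:diag}, and $T_f=U+K$, where $U$ is diagonal with the unimodular entries $e^{i\varphi(\log m)}$ and $K$ is diagonal with entries tending to $0$. Since $|\lambda(m)|\to1$, the operator $T_f$ is not compact.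

\smallskip\noindent\emph{Proof of} (ii). We first pass from integers to reals. For $x\ge0$ and $m=\lfloor e^x\rfloor$ we have $0\le x-\log m\le1/m$, so
\begin{equation}\label{eq:step}
0\le\varphi(x)-\varphi(\log m)\le\frac{\rho(x)}m\le\frac{1+x}{\lfloor e^x\rfloor}\to0\qquad(x\to+\infty).
\end{equation}
With (i) this gives $\Lambda(x)-e^{i\varphi(x)}\to0$, and Lemma~\ref{lem:berezin} with $H=e^{i\varphi}$ yields, with $S=s(z)$,
\[
\tilde f(z)=\int_{\mathbb R}k(v)e^{i\varphi(S+v)}\,dv+o(1)\qquad(z\to\partial\mathbb D).
\]
Now we linearize $\varphi$ at $S>0$. For $|v|\le S/2$ we use \eqref{eq:lin} with $y=-v$ and $L=S$, and for $|v|>S/2$ the trivial bound: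
\[
\Bigl|\int_{\mathbb R}k(v)e^{i\varphi(S+v)}dv-e^{i\varphi(S)}\int_{\mathbb R}k(v)e^{i\rho(S)v}dv\Bigr|\le\tfrac12\ell_S\int_{\mathbb R}v^2k(v)\,dv+2\int_{|v|>S/2}k(v)\,dv\to0
\]
as $S\to\infty$. The second integral on the left is $\Gamma(2+i\rho(S))$ by \eqref{eq:fourier}. It tends to $0$ by Lemma~\ref{lem:gamma}(c), because $\rho(S)\to\infty$.

\smallskip\noindent\emph{Proof of} (iii). By (i), all limits of subsequences of $\lambda$ have modulus $1$; by Lemma~\ref{lem:diag} we must show that every $e^{i\theta}$ occurs. Since $\rho\to\infty$, also $\varphi(\log m)\to\infty$. The increments satisfy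
\[
0\le\varphi(\log(m+1))-\varphi(\log m)\le\rho(\log(m+1))\log\Bigl(1+\frac1m\Bigr)\le\frac{1+\log(m+1)}m\to0 .
\]
For large $N$ let $m_N$ be the least $m\ge1$ with $\varphi(\log m)\ge\theta+2\pi N$. Then $m_N\ge2$, since $\varphi(0)=0$, and $m_N\to\infty$. By the choice of $m_N$, the number $\varphi(\log m_N)-(\theta+2\pi N)\ge0$ is at most the increment from $m_N-1$ to $m_N$. So $e^{i\varphi(\log m_N)}\to e^{i\theta}$, and $\lambda(m_N)\to e^{i\theta}$.
\end{proof}

The hypothesis $q\to\infty$ was not used for (i). If instead $q$ tends to a finite limit, so that $\rho\to\tau$ for some $\tau<\infty$, the argument for (ii) gives $|\tilde f(z)|\to|\Gamma(2+i\tau)|\ne0$, as in Example~\ref{ex:one}.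

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Take $q(s)=1+\log(1+s)$ for $s\ge0$ and $q=1$ on $(-\infty,0]$. Then \eqref{eq:q} holds, with equality in the Lipschitz condition, and Proposition~\ref{prop:main} applies to exactly the stated $f$.
\end{proof}

\section{Arbitrarily slow growth}\label{sec:slow}

To prove Theorem~\ref{thm:B} it remains to fit an admissible $q$ below the given $w$. Since $w$ is arbitrary, we first replace it by a monotone minorant and then force the Lipschitz condition by an infimal convolution in the variable $\log(1+s)$.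

\begin{proof}[Proof of Theorem~\ref{thm:B}]
For $\sigma\ge0$ let $r(\sigma)=\exp(-\frac12e^{-\sigma})$, the value of $|z|$ for which $s(z)=\sigma$. Put
\[
M(0)=1,\qquad M(\sigma)=\inf_{\sigma'\ge\sigma}w(r(\sigma'))\quad(\sigma>0).
\]
Then $M\ge1$ is nondecreasing, $M(\sigma)\le w(r(\sigma))$, and $M(\sigma)\to\infty$ as $\sigma\to\infty$. Define $q=1$ on $(-\infty,0]$ and
\[
q(s)=\inf_{\sigma\ge0}\bigl\{M(\sigma)+|\log(1+s)-\log(1+\sigma)|\bigr\}\qquad(s\ge0).
\]
The two definitions agree at $s=0$: the infimum is at least $1$ because $M\ge1$, and at most $M(0)=1$. We check the remaining requirements.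
\begin{itemize}
\item \emph{Bounds.} $1\le q(s)\le M(s)$ for $s\ge0$: take $\sigma=s$ for the upper bound.
\item \emph{Lipschitz condition.} As an infimum of functions that are $1$-Lipschitz in the variable $\log(1+s)$, $q$ satisfies the first part of \eqref{eq:q}.
\item \emph{Monotonicity.} Let $0\le s<s_2$ and $\sigma\ge0$; we show $q(s)\le M(\sigma)+|\log(1+s_2)-\log(1+\sigma)|$. If $\sigma\ge s$, then already $q(s)\le M(s)\le M(\sigma)$. If $\sigma<s$, then $|\log(1+s)-\log(1+\sigma)|\le|\log(1+s_2)-\log(1+\sigma)|$, and the claim follows from the definition of $q(s)$. Taking the infimum over $\sigma$ gives $q(s)\le q(s_2)$.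
\item \emph{$q\to\infty$.} If $\log(1+\sigma)\ge\frac12\log(1+s)$, then $M(\sigma)\ge M(\sqrt{1+s}-1)$. Otherwise the second term in the infimum is at least $\frac12\log(1+s)$. So $q(s)\ge\min\{M(\sqrt{1+s}-1),\frac12\log(1+s)\}\to\infty$.
\end{itemize}
Let $f$ be the function of Proposition~\ref{prop:main} for this $q$. If $z\ne0$ and $s(z)\ge0$, then $|f(z)|\le q(s(z))\le M(s(z))\le w(|z|)$; elsewhere $f=1\le w$. The proposition gives the remaining assertions about $f$.

The profile of $\operatorname{Re}f$ is $\operatorname{Re}F$. Since $p$ is real, \eqref{eq:lambda} shows that the eigenvalues of $T_{\operatorname{Re}f}$ are $\operatorname{Re}\lambda(m)$. They are real and bounded, so $T_{\operatorname{Re}f}$ is bounded and self-adjoint. The kernel of the Berezin transform is real, so $\widetilde{\operatorname{Re}f}=\operatorname{Re}\tilde f\to0$. Since $|\lambda(m)|\to1$, the limits of subsequences of $\operatorname{Re}\lambda$ lie in $[-1,1]$. Each $\cos\theta$ is such a limit, because $e^{i\theta}$ is the limit of a subsequence of $\lambda$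 by Proposition~\ref{prop:main}(iii) and Lemma~\ref{lem:diag}. By Lemma~\ref{lem:diag} the essential spectrum of $T_{\operatorname{Re}f}$ is $[-1,1]$, and $T_{\operatorname{Re}f}$ is not compact.
\end{proof}

\section{What the Berezin transform misses}\label{sec:tauber}

By Lemma~\ref{lem:berezin} the hypothesis $\tilde f\to0$ says that the averages $\int k(v)\Lambda(L+v)\,dv$ tend to $0$ as $L\to+\infty$. The transform $\Gamma(2+i\xi)$ of $k$ has no zeros, so no single frequency is lost; but it tends to $0$ at infinity, so high frequencies are damped without bound. The counterexamples above use exactly this. Slow oscillation excludes high frequencies, and then a Tauberian theorem closes the gap. We use the following form of the Wiener--Pitt theorem \cite[Theorem 9.7(b)]{Rudin}. \emph{Let $\Lambda\in L^\infty(\mathbb R)$ be slowly oscillating: for every $\varepsilon>0$ there are $A',\eta'>0$ with $|\Lambda(x)-\Lambda(y)|<\varepsilon$ whenever $x,y>A'$ and $|x-y|<\eta'$. Let $K\in L^1(\mathbb R)$ have a nowhere vanishing Fourier transform $\hat K$.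 If $(K*\Lambda)(x)\to c\,\hat K(0)$ as $x\to+\infty$, then $\Lambda(x)\to c$ as $x\to+\infty$.}

\begin{proof}[Proof of Theorem~\ref{thm:C}]
If $T_f$ is compact, then $\lambda(m)\to0$, and $\lambda$ is trivially slowly oscillating.

Conversely, let $\lambda$ be slowly oscillating. Since $T_f$ is bounded, $\lambda$ is bounded, and so is the function $\Lambda$ of Lemma~\ref{lem:berezin}. We claim that $\Lambda$ is slowly oscillating. Let $\varepsilon>0$ and take $A,\eta$ from the definition for $\lambda$. Choose $A'>0$ so large that $\lfloor e^{A'}\rfloor>A$ and $1/\lfloor e^{A'}\rfloor\le\eta/2$. Let $x,y>A'$ with $|x-y|<\eta/2$, and put $m=\lfloor e^x\rfloor$, $n=\lfloor e^y\rfloor$. Then $m,n>A$. Both $x-\log m$ and $y-\log n$ lie in $[0,\eta/2]$, so $|\log m-\log n|\le|x-y|+\eta/2<\eta$, and $|\Lambda(x)-\Lambda(y)|=|\lambda(m)-\lambda(n)|<\varepsilon$.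

Put $K(v)=k(-v)$. Since $\tilde f\to0$, Lemma~\ref{lem:berezin} gives
\[
(K*\Lambda)(L)=\int_{\mathbb R}k(v)\Lambda(L+v)\,dv\to0\qquad(L\to+\infty).
\]
By \eqref{eq:fourier}, $\int K(v)e^{-i\xi v}\,dv=\int k(v)e^{i\xi v}\,dv=\Gamma(2+i\xi)$ for $\xi\in\mathbb R$, and the gamma function has no zeros. The Wiener--Pitt theorem with $c=0$ yields $\Lambda(x)\to0$, that is, $\lambda(m)\to0$, and $T_f$ is compact by Lemma~\ref{lem:diag}.
\end{proof}

\begin{remark}\label{rem:bounded}
For bounded radial $f$ the slow oscillation is automatic. Writing \eqref{eq:lambda} as $\lambda(m)=\int p(\log m-s)F(s)\,ds$, we get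
\[
|\lambda(m)-\lambda(n)|\le\|f\|_\infty\,|\log m-\log n|\int_{\mathbb R}|p'(y)|\,dy=\frac2e\,\|f\|_\infty\,|\log m-\log n| ,
\]
since $p$ increases up to $p(0)=1/e$ and then decreases. Also $|\lambda(m)|\le\|f\|_\infty$, so $T_f$ is bounded. Hence Theorem~\ref{thm:C} contains the fact that a bounded radial $f$ with $\tilde f\to0$ at $\partial\mathbb D$ has compact $T_f$. In Proposition~\ref{prop:main}, by contrast, $\lambda(m)$ is close to $e^{i\varphi(\log m)}$, whose frequency $\rho(\log m)$ in the variable $\log m$ is unbounded.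
\end{remark}

\begin{thebibliography}{9}
\bibitem{BMO} \emph{Toeplitz Operators With BMO Symbols And The Berezin Transform}, \texttt{https://typeset.io/pdf/toeplitz-operators-with-bmo-symbols-and-the-berezin-2iz3w0hdas.pdf}.
\bibitem{Rudin} Rudin, \emph{Functional Analysis}.
\end{thebibliography}

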